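\title{Minimal Riesz $d$-energy arrangements on $S^d$ are well separated}

\begin{abstract}
We prove that for every $d\ge2$ the $N$-point configurations on the sphere $S^d$ that minimize the Riesz $d$-energy have minimal distance at least $cN^{-1/d}$. This removes the logarithm from the bound $c(N\log N)^{-1/d}$ of Kuijlaars and Saff. The result holds for all configurations in which no single point can lower its potential by more than $\theta N$ by moving. The proof uses that $|X|^{-d}$ is the Newtonian kernel of $\mathbb{R}^{d+2}$, in which $S^d$ has codimension two. We also obtain a covering bound, the asymptotics of every point energy, a characterization of these configurations by the flatness of a truncated potential, and the sharpness of the tolerance $\theta N$.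
\end{abstract}

\section{The problem and the results}

Let $d\ge2$, let $S^d\subset\mathbb{R}^{d+1}$ be the unit sphere, and let $|\cdot|$ be the Euclidean norm. For $s>0$ the \emph{Riesz $s$-energy} of a configuration $\omega_N=\{x_1,\dots,x_N\}\subset S^d$ of $N\ge2$ distinct points is
\[
\mathcal{E}_s(\omega_N)=\sum_{1\le i\ne j\le N}|x_i-x_j|^{-s}.
\]
A configuration that minimizes $\mathcal{E}_s$ among all $N$-point subsets of $S^d$ is a \emph{minimal $s$-energy arrangement}. Such arrangements exist: extended by $+\infty$ to $N$-tuples with a repeated point, $\mathcal{E}_s$ is lower semicontinuous on the compact set $(S^d)^N$. The \emph{separation} of $\omega_N$ is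
\[
\delta(\omega_N)=\min_{i\ne j}|x_i-x_j|.
\]
The caps of radius $\delta(\omega_N)/2$ about the points are disjoint, and this forces $\delta(\omega_N)\le CN^{-1/d}$ for every configuration (Lemma~\ref{lem:pack}). A sequence $\omega_N$, $N=2,3,\dots$, is called \emph{well separated} if it attains this order, that is, if $\delta(\omega_N)\ge cN^{-1/d}$ with $c>0$ independent of $N$. The energy penalizes close pairs, so one expects its minimizers to be well separated.

The exponent $s=d$ is the one at which $|x-y|^{-s}$ ceases to be integrable over $S^d$: the integral over $t_0\le|x-y|\le t_1$ is of order $\log(t_1/t_0)$, so that all scales of distance contribute equally. For this exponent Kuijlaars and Saff proved that every $N$-point minimal $d$-energy arrangement $\omega_N^*$ satisfies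
\begin{equation}\label{eq:KS}
\delta(\omega_N^*)\ge c\,(N\log N)^{-1/d}.
\end{equation}
The problem, posed in \cite{RSP}, is whether the factor $\log N$ can be omitted: is there $c=c(d)>0$ with $\delta(\omega_N^*)\ge cN^{-1/d}$ for all $N\ge2$ and all minimal $d$-energy arrangements? We prove that the answer is yes.

The proof uses minimality only through moves of one point at a time. For a configuration $\omega_N$ let
\[
U_i(x)=\sum_{j\ne i}|x-x_j|^{-d}\in(0,+\infty],\qquad M_i=U_i(x_i),
\]
be the potential of the points other than $x_i$ and the \emph{point energy} of $x_i$.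

\begin{definition}\label{def:stable}
Let $\theta\ge0$. A configuration $\omega_N\subset S^d$ is \emph{$\theta$-stable} if $U_i(x)\ge U_i(x_i)-\theta N$ for all $i$ and all $x\in S^d$.
\end{definition}

Since $\mathcal{E}_d(\omega_N)$ equals $2U_i(x_i)$ plus terms that do not involve $x_i$, each point $x_i$ of a minimal $d$-energy arrangement minimizes $U_i$ over $S^d$. So minimal arrangements are $0$-stable.

\begin{theorem}\label{thm:main}
For every $d\ge2$ and $\theta\ge0$ there is $c=c(d,\theta)>0$ such that every $\theta$-stable configuration $\omega_N\subset S^d$, $N\ge2$, satisfies $\delta(\omega_N)\ge cN^{-1/d}$. In particular, all $N$-point minimal $d$-energy arrangements satisfy $\delta(\omega_N^*)\ge c(d)N^{-1/d}$.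
\end{theorem}

The method gives more. Let $\sigma$ be the normalized surface measure on $S^d$, let $|S^k|$ be the surface area of $S^k$, and put $\kappa=|S^{d-1}|/|S^d|$. For $\varepsilon>0$ let $k_\varepsilon(Z)=\min(|Z|^{-d},\varepsilon^{-d})$ be the truncated kernel. To a configuration $\omega_N$ we attach
\begin{equation}\label{eq:u}
\varepsilon=\frac{\delta(\omega_N)}{4},\qquad u(x)=\sum_{j=1}^Nk_\varepsilon(x-x_j),\qquad A_\varepsilon=\int k_\varepsilon(x-y)\,d\sigma(y)\quad(x\in S^d),
\end{equation}
where $A_\varepsilon$ does not depend on $x$ by rotation invariance. Thus $NA_\varepsilon$ is the value that $u$ would have if the $N$ unit masses were spread uniformly over the sphere.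

\begin{theorem}\label{thm:more}
Let $d\ge2$ and $\theta\ge0$. The constants in \textup{(a)} and \textup{(b)} depend only on $d$ and $\theta$.
\begin{itemize}
\item[(a)] \textup{(Quasi-uniformity.)} If $\omega_N$ is $\theta$-stable, then $cN^{-1/d}\le\delta(\omega_N)\le CN^{-1/d}$, and every $a\in S^d$ lies within distance $CN^{-1/d}$ of $\omega_N$.
\item[(b)] \textup{(Point energies.)} If $\omega_N$ is $\theta$-stable, then $|M_i-\frac{\kappa}{d}N\log N|\le CN$ for every $i$. Hence $\mathcal{E}_d(\omega_N)=\frac{\kappa}{d}N^2\log N+O(N^2)$.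
\item[(c)] \textup{(Characterization.)} A sequence $\omega_N$ is $\theta$-stable for some fixed $\theta$ if and only if
\[
\sup_N\,N^{-1}\sup_{S^d}|u-NA_\varepsilon|<\infty .
\]
Either condition implies that the sequence is well separated.
\item[(d)] \textup{(Sharpness.)} The exponent in Theorem~\ref{thm:main} is optimal by \textup{(a)}. The tolerance $\theta N$ cannot be relaxed to $\theta_NN$ with $\theta_N\to\infty$: for such a sequence $\theta_N$ and all large $N$ there is an $N$-point configuration with $U_i(x)\ge U_i(x_i)-C\theta_NN$ for all $i$ and all $x\in S^d$, where $C=C(d)$, whose separation is at most $(\theta_NN)^{-1/d}$.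
\end{itemize}
\end{theorem}

The proofs hold verbatim for $d=1$, with $|S^0|=2$, and we use that case for examples.

\medskip
\noindent\textbf{Conventions.} We regard $S^d\subset\mathbb{R}^{d+1}\times\{0\}\subset\mathbb{R}^{d+2}$. Capital letters $X,Y,Z,W$ denote points of $\mathbb{R}^{d+2}$, and $B(X,t)$ is the closed Euclidean ball in $\mathbb{R}^{d+2}$; we write $\sigma(B)$ for $\sigma(S^d\cap B)$. For a configuration $\omega_N$ we write $\delta=\delta(\omega_N)$, $\varepsilon=\delta/4$ and
\[
n(X,t)=\#\{j:|X-x_j|\le t\}.
\]
The letters $c,C$ denote positive constants that depend only on $d$ and $\theta$ and may change from line to line; $c_0,C_1,C_2$ are fixed once chosen.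

\section{Caps, packing, and the source of the logarithm}\label{sec:caps}

Three elementary lemmas, valid for arbitrary configurations, are used throughout.

\begin{lemma}[Caps]\label{lem:caps}
Let $x\in S^d$.
\begin{itemize}
\item[(i)] $\sigma(B(x,t))\le Ct^d$ for all $t>0$, and $\sigma(B(x,t))\ge ct^d$ for $0<t\le2$.
\item[(ii)] $\int_{t_0\le|x-y|\le t_1}|x-y|^{-d}\,d\sigma(y)\le C\bigl(1+\log(t_1/t_0)\bigr)$ for $0<t_0\le t_1$.
\item[(iii)] $\int_{|x-y|\ge t}|x-y|^{-s}\,d\sigma(y)\le C(d,s)\,t^{d-s}$ for $s>d$ and $0<t\le1$.
\item[(iv)] $|A_\varepsilon-\kappa\log(1/\varepsilon)|\le C$ for $0<\varepsilon\le1$.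
\end{itemize}
\end{lemma}

\begin{proof}
The angle $\phi\in[0,\pi]$ between $x$ and $y$ has density $\kappa\sin^{d-1}\phi$ under $\sigma$. Put $t=|x-y|=2\sin(\phi/2)$. Then $\sin\phi=t(1-t^2/4)^{1/2}$ and $dt=(1-t^2/4)^{1/2}d\phi$, so $t$ has density $\kappa t^{d-1}w(t)$ on $[0,2]$, where $w(t)=(1-t^2/4)^{(d-2)/2}$. On $[0,1]$ we have $c\le w\le C$ and $|w(t)-1|\le Ct$. This gives (i) for $t\le1$; for $t\ge1$ we use $\sigma(B(x,t))\le1\le t^d$, and for $1\le t\le2$ we use $\sigma(B(x,t))\ge\sigma(B(x,1))\ge c\ge c\,2^{-d}t^d$. In (ii)--(iv) the region $|x-y|\ge1$ contributes at most $1$. The rest is at most $C\int_{t_0}^{t_1}dt/t$ in (ii) and at most $C\int_t^1r^{d-1-s}dr$ in (iii), where also $1\le t^{d-s}$. In (iv) the rest equals $\varepsilon^{-d}\sigma(B(x,\varepsilon))+\kappa\int_\varepsilon^1w(t)\,dt/t$; the first term is at most $C$ by (i), and the second differs from $\kappa\log(1/\varepsilon)$ by at most $C$.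
\end{proof}

\begin{lemma}[Packing]\label{lem:pack}
For every configuration, $n(X,t)\le C(t/\delta)^d$ for $X\in\mathbb{R}^{d+2}$ and $t\ge\delta$. In particular $N\le C\delta^{-d}$.
\end{lemma}

\begin{proof}
Suppose $|X-x_l|\le t$ for some $l$. The caps $B(x_j,\delta/3)\cap S^d$ are disjoint and have measure at least $c\delta^d$. Those with $|X-x_j|\le t$ lie in $B(x_l,2t+\delta/3)\subset B(x_l,3t)$, which has measure at most $Ct^d$. For the last claim take $X=x_1$ and $t=2$.
\end{proof}

The next lemma says that the potential of the points far from $X$ changes, near $X$, by at most a constant times their density.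

\begin{lemma}[Far field]\label{lem:far}
Let $X,X'\in\mathbb{R}^{d+2}$ with $|X-X'|\le r$. If $|X-Y|\ge2r$, then
\begin{equation}\label{eq:grad}
\bigl||X-Y|^{-d}-|X'-Y|^{-d}\bigr|\le d\,2^{d+1}\,r\,|X-Y|^{-d-1}.
\end{equation}
If $n(X,t)\le Dt^d$ for all $t\ge2r$, then
\begin{equation}\label{eq:far}
\sum_{j:\ |X-x_j|>2r}\bigl||X-x_j|^{-d}-|X'-x_j|^{-d}\bigr|\le d\,2^{2d+1}D .
\end{equation}
Both bounds hold with $k_\varepsilon$ in place of $|\cdot|^{-d}$.
\end{lemma}

\begin{proof}
The segment $[X,X']$ stays at distance at least $|X-Y|-r\ge|X-Y|/2$ from $Y$, and the gradient of $|Z|^{-d}$ has norm $d|Z|^{-d-1}$. This gives \eqref{eq:grad}. The points with $2^kr<|X-x_j|\le2^{k+1}r$, $k\ge1$, contribute to \eqref{eq:far} at most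
\[
d\,2^{d+1}r\,(2^kr)^{-d-1}\cdot D\,(2^{k+1}r)^d=d\,2^{2d+1}D\,2^{-k},
\]
and we sum over $k$. The last claim follows from $|\min(a,m)-\min(b,m)|\le|a-b|$.
\end{proof}

With these tools the bound \eqref{eq:KS} has a short proof, which shows where the logarithm enters. Let $\omega_N$ be a minimal $s$-energy arrangement with $s\ge d$ and $|x_1-x_2|=\delta$. As for $s=d$, the point $x_1$ minimizes $\sum_{j\ge2}|x-x_j|^{-s}$ over $S^d$, so $\delta^{-s}$ is at most the average of this sum over any set $G\subset S^d$ of positive measure. The average over the whole sphere is infinite. So we choose $t_0=cN^{-1/d}\le1$ such that the caps $B(x_j,t_0)$ have total measure at most $\frac12$, and let $G$ be the rest of the sphere. For $s>d$, Lemma~\ref{lem:caps}(iii) gives $\delta^{-s}\le CNt_0^{d-s}\le CN^{s/d}$, with $C$ depending on $d$ and $s$, and this is well-separation. For $s=d$, Lemma~\ref{lem:caps}(ii) gives only $\delta^{-d}\le CN(1+\log(2/t_0))\le CN\log N$, which is \eqref{eq:KS}. The loss occurs when the single term $\delta^{-d}$ is bounded by the whole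 point energy $M_1$.

\begin{example}[Equally spaced points on the circle]\label{ex:circle}
Let $d=1$ and let $x_1,\dots,x_N$ be the vertices of a regular $N$-gon. The separation is $2\sin(\pi/N)\ge4/N$, so a nearest neighbor contributes at most $N/4$ to $M_i$. Since $\frac1{\sin\phi}-\frac1\phi-\frac1{\pi-\phi}$ is bounded on $(0,\pi)$,
\[
M_i=\sum_{k=1}^{N-1}\frac1{2\sin(\pi k/N)}=\frac N\pi\sum_{k=1}^{N-1}\frac1k+O(N)=\frac N\pi\log N+O(N).
\]
The constant is $\kappa/d=|S^0|/|S^1|=1/\pi$, as in Theorem~\ref{thm:more}(b).
\end{example}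

The point energy is of order $N\log N$ even for this perfectly separated configuration, because all scales between $1/N$ and $1$ contribute. No upper bound for $M_1$ alone can give Theorem~\ref{thm:main}.

\section{Two local pictures, and the plan of the proof}\label{sec:plan}

The remedy is to compare $U_1(x_1)$ with $U_1(x)$ only for $x$ within a small distance $R$ of $x_1$, so that the contributions of the far points nearly cancel. At small scales the sphere is almost flat. To see what happens, take $d=1$ and replace the circle by a line in $\mathbb{R}^3$, with the Coulomb kernel $1/|X|$.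

\begin{example}[An isolated close pair]\label{ex:pair}
Take finitely many points on the line with separation $\delta$, with $x_1=0$, $x_2=\delta$, and no other point in $[-2R,2R]$, where $R>\delta$. Suppose that $[-t,t]$ contains at most $Dt$ points for $t\ge2R$. Move $x_1$ to $-R$. The term of $x_2$ drops from $1/\delta$ to less than $1/R$. The term of a point at distance $t>2R$ from $0$ rises by at most $\frac1{t-R}-\frac1t\le2R/t^2$, and the points with $2^kR<t\le2^{k+1}R$ give a total rise of at most $2R(2^kR)^{-2}\cdot D\,2^{k+1}R=4D\,2^{-k}$. Summing over $k\ge1$,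
\[
U_1(-R)-U_1(0)\le-\frac1\delta+\frac1R+4D .
\]
Packing gives $D\le3/\delta$, which allows the right side to be positive. But if $D\le1/(8\delta)$ and $R>2\delta$, the right side is negative and $x_1$ does not minimize $U_1$.
\end{example}

So we need a density bound that beats packing, of the form $o(\delta^{-d})$. The second example suggests why stable configurations obey one.

\begin{example}[A densely packed cluster]\label{ex:cluster}
Take the $2m+1$ points $k\delta$, $|k|\le m$, on the line, and put $R=m\delta$. At the central point the other points produce the potential $\frac2\delta\sum_{k=1}^m\frac1k\ge\frac2\delta\log(R/\delta)$. At distance $2R$ or more from the center, the whole cluster produces at most $(2m+1)/R\le3/\delta$. A cluster of maximal density thus raises a hump in the potential whose height exceeds $1/\delta$ by a factor of order $\log(R/\delta)$.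
\end{example}

The proof has three steps. In Section~\ref{sec:flat} we show that the truncated potential $u$ of a stable configuration is constant on $S^d$ up to an error $C\delta^{-d}$, so there are no such humps. In Section~\ref{sec:count} we convert flatness into the bound $C(N+\delta^{-d}/\log(R/\delta))$ for the density of points at scale $R$; Green's identity in $\mathbb{R}^{d+2}$ excludes the possibility that other points mask a cluster. In Section~\ref{sec:local} we assume that $N\delta^d$ is small and look at the scales $R=\delta e^\tau$ around a closest pair. Measured in the unit $\delta^{-d}$, the density at scale $\tau$ is then at most $C/\tau$. It is also at least $c/\tau$, since otherwise $x_1$ escapes from $x_2$ as in Example~\ref{ex:pair}. These two bounds are compatible. The contradiction comes from adding up scales: a density $c/\tau$ at every scale produces at $x_1$ a potential of order $\int d\tau/\tau=\log\tau$, while the same points produce only $\tau\cdot C/\tau=C$ at a typical point of the cap of radius $\delta e^\tau$. For $\tau$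 large, $x_1$ gains by moving.

\section{Flatness of the truncated potential}\label{sec:flat}

The Newtonian kernel of $\mathbb{R}^n$ is $|X|^{2-n}$. For $n=d+2$ this is our kernel: $|X|^{-d}$ is harmonic in $\mathbb{R}^{d+2}\setminus\{0\}$. We recall three consequences; $\Delta$ is the Laplacian of $\mathbb{R}^{d+2}$.

\emph{Green's representation.} For $g\in C_c^2(\mathbb{R}^{d+2})$ and $Y\in\mathbb{R}^{d+2}$,
\begin{equation}\label{eq:green}
g(Y)=-\frac1\gamma\int|X-Y|^{-d}\,\Delta g(X)\,dX,\qquad\gamma=d\,|S^{d+1}|.
\end{equation}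

\emph{Exterior maximum principle.} Let $K\subset\mathbb{R}^{d+2}$ be compact and nonempty, and let $h$ be continuous on $\mathbb{R}^{d+2}$, harmonic off $K$, with $h(X)\to0$ as $|X|\to\infty$. Then $h\le\max(0,\max_Kh)$ and $|h|\le\max_K|h|$ everywhere. (Apply the maximum principle in $\{|X|<r\}\setminus K$ and let $r\to\infty$.)

\emph{Newton's theorem.} Let $\lambda$ be the uniform probability measure on the sphere $\{|W|=\varepsilon\}\subset\mathbb{R}^{d+2}$. Then
\begin{equation}\label{eq:newton}
\int|Z-W|^{-d}\,d\lambda(W)=k_\varepsilon(Z)\qquad(|Z|\ne\varepsilon).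
\end{equation}
For $|Z|>\varepsilon$ this is the mean value property of $W\mapsto|Z-W|^{-d}$. For $|Z|<\varepsilon$ the left side is a harmonic and rotation invariant function of $Z$, so by the mean value property it equals its value $\varepsilon^{-d}$ at the origin.

From now on until the end of Section~\ref{sec:local}, $\omega_N$ is a fixed $\theta$-stable configuration. The potential $U(x)=\sum_j|x-x_j|^{-d}$ of all the points is infinite at each $x_j$, so it cannot be flat. Truncation at $\varepsilon=\delta/4$ removes the singularities at a small cost: at each point of space it changes at most one term, it gives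
\begin{equation}\label{eq:uxi}
u(x_i)=M_i+\varepsilon^{-d},
\end{equation}
and by \eqref{eq:newton} it keeps $u$ a Newtonian potential, with each unit mass spread over a sphere of radius $\varepsilon$. We extend $u$ to $\mathbb{R}^{d+2}$ by the formula in \eqref{eq:u} and put
\[
V(X)=\int k_\varepsilon(X-y)\,d\sigma(y),\qquad F=u-NV,\qquad T=\{X:\operatorname{dist}(X,S^d)\le\varepsilon\}.
\]
The functions $u,V,F$ are continuous and tend to $0$ at infinity, and $V=A_\varepsilon$ on $S^d$. Since $k_\varepsilon(Z)=|Z|^{-d}$ for $|Z|\ge\varepsilon$, the function $u$ is harmonic off $\bigcup_iB(x_i,\varepsilon)\subset T$, and $V$ is harmonic off $T$.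

\begin{proposition}\label{prop:flat}
$|F|\le C\delta^{-d}$ on $\mathbb{R}^{d+2}$. In particular $|u-NA_\varepsilon|\le C\delta^{-d}$ on $S^d$.
\end{proposition}

Stability bounds the potential from below on the whole sphere, but the information from above, the values $M_i$, is available only at the $N$ points. The maximum principle in $\mathbb{R}^{d+2}$ carries it from these points to the whole space.

\begin{proof}
Let $M=\max_iM_i$.

\emph{Step 1: if $|X-X'|\le2\varepsilon$, then $|u(X)-u(X')|\le C\delta^{-d}$.} By Lemma~\ref{lem:pack} we may apply \eqref{eq:far} with $r=2\varepsilon=\delta/2$ and $D=C\delta^{-d}$; so the points with $|X-x_j|>\delta$ contribute at most $C\delta^{-d}$. There are at most $C$ points with $|X-x_j|\le\delta$, and each contributes at most $\varepsilon^{-d}=4^d\delta^{-d}$ because $0\le k_\varepsilon\le\varepsilon^{-d}$.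

\emph{Step 2: $u\ge M-C\delta^{-d}$ on $T$.} By stability $U\ge U_i\ge M_i-\theta N$ on $S^d$ for every $i$, so $U\ge M-\theta N$ on $S^d$. Let $x\in S^d$. We find $x'\in S^d$ with $|x-x'|\le2\varepsilon$ and $|x'-x_l|\ge\varepsilon$ for all $l$. If $x$ itself is at distance at least $\varepsilon$ from all points, take $x'=x$. Otherwise $|x-x_j|<\varepsilon$ for some $j$; take $x'\in S^d$ with $|x'-x_j|=\varepsilon$, so that $|x'-x_l|\ge\delta-\varepsilon>\varepsilon$ for $l\ne j$. In both cases $u(x')=U(x')\ge M-\theta N$. Step~1 and $N\le C\delta^{-d}$ give $u(x)\ge M-C\delta^{-d}$. A point $X\in T$ lies within $\varepsilon$ of a point of $S^d$, and Step~1 extends the bound to $T$.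

\emph{Step 3: $u\le M+C\delta^{-d}$ on $\mathbb{R}^{d+2}$.} On $B(x_i,\varepsilon)$, Step~1 and \eqref{eq:uxi} give $u\le M_i+\varepsilon^{-d}+C\delta^{-d}\le M+C\delta^{-d}$. The exterior maximum principle with $K=\bigcup_iB(x_i,\varepsilon)$ extends the bound to $\mathbb{R}^{d+2}$.

\emph{Step 4: $|V-A_\varepsilon|\le C$ on $T$.} Let $X\in T$ and $x\in S^d$ with $|X-x|\le\varepsilon$. By \eqref{eq:grad} with $r=\varepsilon$ and Lemma~\ref{lem:caps}(i),(iii), applicable since $2\varepsilon\le1$,
\[
|V(X)-V(x)|\le\varepsilon^{-d}\sigma(B(x,2\varepsilon))+C\varepsilon\int_{|x-y|\ge2\varepsilon}|x-y|^{-d-1}d\sigma(y)\le C .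
\]

\emph{Step 5: conclusion.} Steps 2--4 and $N\le C\delta^{-d}$ give $|F-(M-NA_\varepsilon)|\le C\delta^{-d}$ on $T$. It remains to locate the level $M-NA_\varepsilon$. The kernel is even, so $\int k_\varepsilon(x-x_j)\,d\sigma(x)=A_\varepsilon$ for each $j$, and $\int F\,d\sigma=NA_\varepsilon-NA_\varepsilon=0$. Integrating the previous bound over $S^d$ yields $|M-NA_\varepsilon|\le C\delta^{-d}$. Hence $|F|\le C\delta^{-d}$ on $T$, and the exterior maximum principle with $K=T$ gives the bound everywhere.
\end{proof}

\begin{remark}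
Proposition~\ref{prop:flat} fails without stability. Place the cluster of Example~\ref{ex:cluster} on an arc of $S^1$, with consecutive points at distance $\delta$ and $m\delta\le\frac14$, and take no other points. Then $u\ge\frac2\delta\log m$ at the central point, while $u\le2m+1\le1/\delta$ at its antipode, which is at distance at least $1$ from every point.
\end{remark}

\section{Counting points in caps}\label{sec:count}

The error $C\delta^{-d}$ in Proposition~\ref{prop:flat} has the size of the term $|x_1-x_2|^{-d}$ that we want to bound, so the proposition does not give separation directly. We use it to count points. For $g\in C_c^2(\mathbb{R}^{d+2})$ let $\bar g(y)=\int g(y+W)\,d\lambda(W)$ be the mean of $g$ over the sphere of radius $\varepsilon$ about $y$. Integrate \eqref{eq:green} with $Y=y+W$ against $\lambda$. Fubini's theorem applies because $|X|^{-d}$ is locally integrable in $\mathbb{R}^{d+2}$, and \eqref{eq:newton} holds for almost every $Z$, so $\bar g(y)=-\gamma^{-1}\int k_\varepsilon(X-y)\Delta g(X)\,dX$. Summing over $y=x_j$ and subtracting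 $N$ times the integral over $\sigma(dy)$, we obtain
\begin{equation}\label{eq:dual}
\sum_{j=1}^N\bar g(x_j)-N\int\bar g\,d\sigma=-\frac1\gamma\int F\,\Delta g\,dX .
\end{equation}
By Proposition~\ref{prop:flat} the right side is at most $C\delta^{-d}\|\Delta g\|_{L^1}$ in absolute value. To count the points in a cap of radius $R$ we want $\bar g\ge1$ on the cap and $\|\Delta g\|_{L^1}$ small. A bump function at scale $R$ has $\|\Delta g\|_{L^1}$ of order $R^{-2}R^{d+2}=R^d$, and the error $(R/\delta)^d$ is the packing bound again.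

One does better because $g$ has to be large only in the $\varepsilon$-neighborhood of the cap, and the cap has codimension two. Write $X=(z,\xi)$ with $z\in\mathbb{R}^{d+1}$, $\xi\in\mathbb{R}$, and $q=|z|$. In the half-plane of the variables $(q,\xi)$ the sphere $S^d$ is the single point $(1,0)$, and $\rho=\operatorname{dist}(X,S^d)=\sqrt{(q-1)^2+\xi^2}$ is the distance to that point. In a plane, $\log\rho$ is harmonic away from $\rho=0$, and for its regularization
\begin{equation}\label{eq:plane}
(\partial_q^2+\partial_\xi^2)\log(\rho^2+\delta^2)=\frac1\rho\,\frac{d}{d\rho}\Bigl(\frac{2\rho^2}{\rho^2+\delta^2}\Bigr)=\frac{4\delta^2}{(\rho^2+\delta^2)^2},\qquad\int_0^\infty\frac{4\delta^2\rho\,d\rho}{(\rho^2+\delta^2)^2}=2 .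
\end{equation}
So $-\log(\rho^2+\delta^2)$ rises by about $2\log(R/\delta)$ between $\rho=R$ and $\rho=0$, while its planar Laplacian has total mass $4\pi$, independent of $\delta$. Dividing by the height gains the factor $1/\log(R/\delta)$.

\begin{lemma}\label{lem:test}
Let $a\in S^d$ and $2\delta\le R\le\frac14$. There is $g\in C_c^\infty(\mathbb{R}^{d+2})$ supported in $B(a,2R)$ such that $0\le g\le\frac52$, $g(X)\ge1$ whenever $\operatorname{dist}(X,S^d\cap B(a,R))\le\varepsilon$, and $\|\Delta g\|_{L^1}\le CR^d/\log(R/\delta)$.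
\end{lemma}

\begin{proof}
Fix a smooth nonincreasing $\chi$ on $[0,\infty)$ with $\chi=1$ on $[0,\frac32]$ and $\chi=0$ on $[2,\infty)$. Put
\[
\eta(X)=\chi\Bigl(\frac{|X-a|}R\Bigr),\qquad\psi=\log\frac{8R^2}{\rho^2+\delta^2},\qquad g=\frac{\eta\,\psi}{2\log(R/\delta)} .
\]

\emph{Pointwise bounds.} On $\operatorname{supp}\eta$ we have $|X-a|\le2R\le\frac12$. Hence $\frac12\le q\le\frac32$, so $\psi$ is smooth near $\operatorname{supp}\eta$ and $g$ is smooth. Also $\rho\le|X-a|\le2R$ and $\delta\le R/2$ give $\rho^2+\delta^2<8R^2$, so $\psi>0$ there and $g\ge0$. From $\psi\le\log8+2\log(R/\delta)$ and $R/\delta\ge2$ we get $g\le1+\frac{\log8}{2\log2}=\frac52$. If $\operatorname{dist}(X,S^d\cap B(a,R))\le\varepsilon$, then $|X-a|\le R+\varepsilon\le\frac98R$, so $\eta(X)=1$; and $\rho^2+\delta^2\le\varepsilon^2+\delta^2\le2\delta^2$, so $\psi\ge\log(4R^2/\delta^2)\ge2\log(R/\delta)$ and $g(X)\ge1$.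

\emph{Derivatives.} On functions of $(q,\xi)$ the Laplacian of $\mathbb{R}^{d+2}$ is $\partial_q^2+\partial_\xi^2+\frac dq\partial_q$; the last term is the effect of curvature. By \eqref{eq:plane},
\[
\Delta\psi=-\frac{4\delta^2}{(\rho^2+\delta^2)^2}-\frac dq\,\frac{2(q-1)}{\rho^2+\delta^2},\qquad|\nabla\psi|=\frac{2\rho}{\rho^2+\delta^2}.
\]
Since $|q-1|\le\rho$ and $q\ge\frac12$, on $\operatorname{supp}\eta$ we have
\[
|\Delta\psi|\le\frac{4\delta^2}{(\rho^2+\delta^2)^2}+\frac{4d}\rho,\qquad|\nabla\psi|\le\frac2\rho,\qquad0<\psi\le\log\frac{8R^2}{\rho^2},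
\]
and by scaling $|\nabla\eta|\le C/R$ and $|\Delta\eta|\le C/R^2$.

\emph{Integration.} The volume element is $dX=|S^d|\,q^d\,dq\,d\xi\,d\sigma(z/q)$. On $\operatorname{supp}\eta$ we have $q\le\frac32$, $\rho\le2R$, and $|z/q-a|\le|q-1|+|z-a|\le4R$. Lemma~\ref{lem:caps}(i) and polar coordinates about $(1,0)$ give $\int_{\operatorname{supp}\eta}f(\rho)\,dX\le CR^d\int_0^{2R}f(\rho)\rho\,d\rho$ for $f\ge0$. Therefore
\[
\int\eta|\Delta\psi|\,dX\le CR^d(2+8dR),\qquad\int|\nabla\eta|\,|\nabla\psi|\,dX\le\frac CR\,R^d\int_0^{2R}2\,d\rho,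
\]
\[
\int|\Delta\eta|\,\psi\,dX\le\frac C{R^2}\,R^d\int_0^{2R}\rho\log\frac{8R^2}{\rho^2}\,d\rho=CR^d\int_0^2r\log\frac8{r^2}\,dr .
\]
All three are at most $CR^d$. Since $\Delta(\eta\psi)=\eta\Delta\psi+2\nabla\eta\cdot\nabla\psi+\psi\Delta\eta$, division by $2\log(R/\delta)$ finishes the proof.
\end{proof}

\begin{proposition}\label{prop:count}
Let $a\in S^d$. Then
\begin{align}
n(a,t)&\le Ct^d\Bigl(N+\frac{\delta^{-d}}{\log(t/\delta)}\Bigr)&&\text{for }t\ge2\delta,\label{eq:upper}\\
n(a,3R)&\ge R^d\Bigl(cN-\frac{C\delta^{-d}}{\log(R/\delta)}\Bigr)&&\text{for }2\delta\le R\le\tfrac14.\label{eq:lower}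
\end{align}
\end{proposition}

\begin{proof}
Let $2\delta\le R\le\frac14$ and let $g$ be as in Lemma~\ref{lem:test}. On $S^d$ we have $0\le\bar g\le\frac52$, $\bar g\ge1$ on $B(a,R)$, and $\bar g=0$ off $B(a,2R+\varepsilon)\subset B(a,3R)$. Hence
\[
n(a,R)\le\sum_j\bar g(x_j)\le\tfrac52\,n(a,3R),\qquad cR^d\le\int\bar g\,d\sigma\le CR^d,
\]
the latter by Lemma~\ref{lem:caps}(i). By \eqref{eq:dual}, Proposition~\ref{prop:flat} and Lemma~\ref{lem:test},
\[
\Bigl|\sum_j\bar g(x_j)-N\int\bar g\,d\sigma\Bigr|\le C\,\frac{(R/\delta)^d}{\log(R/\delta)} .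
\]
This gives \eqref{eq:lower}, and \eqref{eq:upper} for $t=R\le\frac14$. For $t>\frac14$ use $n(a,t)\le N\le4^dNt^d$.
\end{proof}

\section{Local averaging and the proof of Theorem~\ref{thm:main}}\label{sec:local}

Label the points so that $|x_1-x_2|=\delta$, and put $\beta=N\delta^d$. We must bound $\beta$ from below. Let $m(t)=\#\{j\ge2:|x_j-x_1|\le t\}$, and for $\tau\ge1$ let
\[
\varphi(\tau)=e^{-d\tau}\,m(2\delta e^\tau),\qquad P(\tau)=\delta^d\sum_{j\ge2,\ |x_j-x_1|\le2\delta e^\tau}|x_1-x_j|^{-d}.
\]
With $R=\delta e^\tau$ we have $\varphi(\tau)=\delta^d\,m(2R)/R^d$. So $\varphi(\tau)$ measures the density of points at scale $R$ around $x_1$ and $P(\tau)$ is the potential at $x_1$ of the points within distance $2R$, both in the unit $\delta^{-d}$. The logarithmic variable $\tau$ is the natural one because the kernel weighs all scales equally. We record three facts, valid for $\tau\ge1$.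

First, the term $j=2$ gives
\begin{equation}\label{eq:P1}
P(\tau)\ge1 .
\end{equation}
Second, \eqref{eq:upper} with $t=2\delta e^\tau$, where $\log(t/\delta)\ge\tau$, gives a constant $C_2$ with
\begin{equation}\label{eq:phi}
\varphi(\tau)\le C_2\bigl(\beta+1/\tau\bigr).
\end{equation}
Third, let $t_j=|x_1-x_j|$. Summing $t_j^{-d}\ge d\int_{t_j}^tr^{-d-1}dr$ over the $j\ge2$ with $t_j\le t$ gives $\sum_{t_j\le t}t_j^{-d}\ge d\int_0^tm(r)r^{-d-1}dr$. We take $t=2\delta e^\tau$, substitute $r=2\delta e^v$, and keep only $v\ge1$: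
\begin{equation}\label{eq:layer}
P(\tau)\ge d\,2^{-d}\int_1^\tau\varphi(v)\,dv .
\end{equation}

The next lemma is the averaging argument of Section~\ref{sec:caps}, carried out in a cap of radius $R$ about $x_1$.

\begin{lemma}\label{lem:local}
There is $C_1\ge1$ such that, for $\tau\ge1$ with $\delta e^\tau\le1$,
\begin{equation}\label{eq:local}
P(\tau)\le C_1\bigl(\tau\varphi(\tau)+\beta+1/\tau\bigr).
\end{equation}
\end{lemma}

\begin{proof}
Let $R=\delta e^\tau$, $J=\{j\ge2:|x_j-x_1|\le2R\}$ and $m=|J|=m(2R)\ge1$. Stability of $x_1$ says $U_1(x_1)\le\theta N+U_1(x)$, that is, for all $x\in S^d$,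
\begin{equation}\label{eq:stab}
\sum_{j\in J}|x_1-x_j|^{-d}\le\theta N+\sum_{j\in J}|x-x_j|^{-d}+\sum_{|x_j-x_1|>2R}\bigl(|x-x_j|^{-d}-|x_1-x_j|^{-d}\bigr).
\end{equation}

\emph{Far points.} For $t\ge2R$ we have $\log(t/\delta)\ge\tau$, so \eqref{eq:upper} gives $n(x_1,t)\le Dt^d$ with $D=C(N+\delta^{-d}/\tau)$. By \eqref{eq:far} with $X=x_1$ and $r=R$, the last sum in \eqref{eq:stab} is at most $C(N+\delta^{-d}/\tau)$ for every $x\in S^d\cap B(x_1,R)$.

\emph{Near points.} The kernel is not integrable on $S^d$, so we remove small caps before averaging. Let $t_0=c_0Rm^{-1/d}$. By Lemma~\ref{lem:caps}(i) the caps $B(x_j,t_0)$, $j\in J$, have total measure at most $Cc_0^dR^d$, while $\sigma(B(x_1,R))\ge cR^d$ because $R\le1$. Fix $c_0\le1$, depending only on $d$, so that the former is at most half of the latter, and let $G$ be $S^d\cap B(x_1,R)$ with these caps removed. Then $\sigma(G)\ge cR^d$, and $t_0\le|x-x_j|\le3R$ for $x\in G$, $j\in J$. By Lemma~\ref{lem:caps}(ii),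
\[
\frac1{\sigma(G)}\int_G|x-x_j|^{-d}\,d\sigma(x)\le CR^{-d}\Bigl(1+\log\frac{3m^{1/d}}{c_0}\Bigr)\le CR^{-d}\tau\qquad(j\in J),
\]
where the last step uses $m\le C(2R/\delta)^d=C2^de^{d\tau}$ from Lemma~\ref{lem:pack}, and $\tau\ge1$.

Averaging \eqref{eq:stab} over $G$ gives
\[
\sum_{j\in J}|x_1-x_j|^{-d}\le CmR^{-d}\tau+C\bigl(N+\delta^{-d}/\tau\bigr).
\]
Multiply by $\delta^d$ and use $\delta^dmR^{-d}=\varphi(\tau)$ and $\delta^dN=\beta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\tau_0=4C_1$ and choose $\tau_1>\tau_0$, depending only on $d$ and $\theta$, such that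
\begin{equation}\label{eq:choice}
\frac{d\,2^{-d}}{2C_1}\log\frac{\tau_1}{\tau_0}>2C_1(C_2+1).
\end{equation}
Suppose that $\beta\le1/\tau_1$ and $\delta e^{\tau_1}\le1$. Then \eqref{eq:local} holds for all $\tau\in[\tau_0,\tau_1]$, and $\beta\le1/\tau$ for these $\tau$. By \eqref{eq:P1} and \eqref{eq:local},
\[
1\le C_1\tau\varphi(\tau)+\frac{2C_1}\tau\le C_1\tau\varphi(\tau)+\frac12,\qquad\text{so}\qquad\varphi(\tau)\ge\frac1{2C_1\tau}\quad(\tau_0\le\tau\le\tau_1).
\]
Inserting this in \eqref{eq:layer} shows that $P(\tau_1)$ is at least the left side of \eqref{eq:choice}. On the other hand, \eqref{eq:phi} gives $\tau_1\varphi(\tau_1)\le2C_2$, and then \eqref{eq:local} gives $P(\tau_1)\le C_1(2C_2+2/\tau_1)\le2C_1(C_2+1)$. This contradicts \eqref{eq:choice}.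

Hence either $\beta>1/\tau_1$, which means $\delta>(\tau_1N)^{-1/d}$, or $\delta>e^{-\tau_1}\ge e^{-\tau_1}N^{-1/d}$. The theorem holds with $c=\min(\tau_1^{-1/d},e^{-\tau_1})$.
\end{proof}

\begin{remark}
The logarithmic gain in \eqref{eq:upper} is used twice: it makes the far field in Lemma~\ref{lem:local} small compared with $P(\tau)\ge1$, and it makes $\tau\varphi(\tau)$ bounded. If $\varphi$ were only known to be bounded, as packing gives, then $\varphi(\tau)=1$ and $P(\tau)=\tau$ would satisfy \eqref{eq:P1}, \eqref{eq:layer} and \eqref{eq:local}. Stability is also used twice. In Step~2 of Proposition~\ref{prop:flat} the tolerance has to be at most $C\delta^{-d}$. In Lemma~\ref{lem:local} it contributes the term $\theta\beta$, which has to be small when $\beta$ is; Theorem~\ref{thm:more}(d) shows that this restriction is real. The exponent $s=d$ is what makes the kernel harmonic in $\mathbb{R}^{d+2}$, and this enters in Steps~3 and~5 of Proposition~\ref{prop:flat} and in \eqref{eq:dual}.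
\end{remark}

\section{Covering, point energies, characterization, and sharpness}\label{sec:more}

We prove Theorem~\ref{thm:more}. Once Theorem~\ref{thm:main} is known, every error $C\delta^{-d}$ becomes $CN$. For a $\theta$-stable configuration, Proposition~\ref{prop:flat} and \eqref{eq:uxi} give
\begin{equation}\label{eq:flatN}
\varepsilon^{-d}\le CN,\qquad|u-NA_\varepsilon|\le CN\ \text{ on }S^d,\qquad|M_i-NA_\varepsilon|\le CN\ \text{ for all }i .
\end{equation}

\begin{proof}[Proof of \textup{(a)}]
The lower bound for $\delta$ is Theorem~\ref{thm:main}, and the upper bound is $N\le C\delta^{-d}$. Let $a\in S^d$ and $R=L\delta$ with $L\ge2$. If $R\le\frac14$, then \eqref{eq:lower} and $\delta^{-d}\le CN$ give $n(a,3R)\ge NR^d(c-C/\log L)$. Fix $L$, depending only on $d$ and $\theta$, so that the bracket is positive. Then some $x_j$ lies within $3L\delta\le CN^{-1/d}$ of $a$. If $R>\frac14$, then $N\le C\delta^{-d}\le C(4L)^d$, so $N^{-1/d}\ge c$, and every point of $\omega_N$ lies within $2\le CN^{-1/d}$ of $a$.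
\end{proof}

\begin{proof}[Proof of \textup{(b)}]
By (a), $|\log(1/\varepsilon)-\frac1d\log N|\le C$, so Lemma~\ref{lem:caps}(iv) gives $|A_\varepsilon-\frac\kappa d\log N|\le C$. The bound for $M_i$ follows from \eqref{eq:flatN}, and $\mathcal{E}_d(\omega_N)=\sum_iM_i$.
\end{proof}

\begin{proof}[Proof of \textup{(c)}]
If all $\omega_N$ are $\theta$-stable, the supremum is finite by \eqref{eq:flatN}. Conversely, suppose $|u-NA_\varepsilon|\le C_*N$ on $S^d$ for all $N$. Since $|\cdot|^{-d}\ge k_\varepsilon$ and $k_\varepsilon\le\varepsilon^{-d}$, for all $i$ and $x\in S^d$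
\[
U_i(x)\ge u(x)-k_\varepsilon(x-x_i)\ge NA_\varepsilon-C_*N-\varepsilon^{-d}.
\]
The identity \eqref{eq:uxi} holds for every configuration and gives $U_i(x_i)\le NA_\varepsilon+C_*N-\varepsilon^{-d}$. The terms $\varepsilon^{-d}$ cancel, and $\omega_N$ is $2C_*$-stable. Well-separation follows from Theorem~\ref{thm:main}.
\end{proof}

\begin{proof}[Proof of \textup{(d)}]
The idea is that a pair at distance $h$ costs only $h^{-d}$, which a tolerance of that size permits. Let $\omega_N$ be a minimal $d$-energy arrangement, and let $\delta,\varepsilon,u,M_i$ refer to it; the constants in \eqref{eq:flatN} then depend only on $d$. Put $h=(\theta_NN)^{-1/d}$. For large $N$ we have $\theta_N\ge1$ and, by Theorem~\ref{thm:main}, $h<\varepsilon$. Choose $x_1'\in S^d$ with $|x_1'-x_2|=h$, put $x_i'=x_i$ for $i\ge2$, and let $U_i'$ be the potentials of the configuration $\{x_1',\dots,x_N'\}$. For $j\ge3$ we have $|x_1'-x_j|\ge\delta-h\ge\varepsilon$; in particular the new points are distinct.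

For every $i$ the sum $U_i'(x)$ contains the terms $|x-x_j|^{-d}$ with $j\notin\{1,i\}$. Hence, for $x\in S^d$,
\[
U_i'(x)\ge u(x)-2\varepsilon^{-d}\ge NA_\varepsilon-CN .
\]
The new point energies are bounded as follows, with $h^{-d}=\theta_NN$:
\begin{align*}
U_1'(x_1')&=h^{-d}+\sum_{j\ge3}k_\varepsilon(x_1'-x_j)\le h^{-d}+u(x_1')\le\theta_NN+NA_\varepsilon+CN,\\
U_2'(x_2')&\le h^{-d}+M_2\le\theta_NN+NA_\varepsilon+CN,\\
U_i'(x_i')&\le\varepsilon^{-d}+M_i\le NA_\varepsilon+CN\qquad(i\ge3).
\end{align*}
So $U_i'(x)\ge U_i'(x_i')-\theta_NN-CN\ge U_i'(x_i')-C\theta_NN$ for all $i$ and $x$, while the new separation is at most $h=o(N^{-1/d})$. Applied to the sequence $\theta_N/C$, the construction gives configurations with tolerance $\theta_NN$ that are not well separated.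
\end{proof}

\begin{thebibliography}{1}

\bibitem{RSP}
\emph{Riesz spherical potentials with external fields and minimal energy points separation},
\texttt{http://www.math.vanderbilt.edu/saffeb/texts/211.pdf}

\end{thebibliography}
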